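# Covering all empty triangles of a planar point set with linearly many triangulations

## 1. Triangulations, empty triangles and covering families

Throughout, $P$ is a set of $n\ge 3$ points in the plane in general position, which means that no three points of $P$ lie on a line.

**Definition (geometric graph, plane).** A geometric graph on $P$ is a graph with vertex set $P$ whose edges are straight-line segments joining pairs of points of $P$. Two edges cross if some point lies in the relative interior of both. The graph is plane if no two of its edges cross.

For example, the four corners of a square span six segments, and the only crossing pair is the pair of diagonals. By general position, no edge passes through a third point of $P$, and two edges with a common endpoint meet only there.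

**Definition (triangulation).** A triangulation of $P$ is a maximal plane geometric graph on $P$.

The corners of a square have two triangulations: the four sides plus one of the two diagonals. Three points $a,b,c$ together with a point $d$ inside triangle $abc$ have exactly one, since all six segments are pairwise non-crossing.

Two textbook facts will be used. First, every plane geometric graph on $P$ is contained in a triangulation, because one can add non-crossing segments until none is left. Second, if $h$ points of $P$ are vertices of the convex hull, every triangulation of $P$ has exactly $2n-2-h$ bounded faces, all of them triangles.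

**Definition (empty triangle).** For $x,y,z\in P$, $\Delta(x,y,z)$ is the triangle with edges $xy,yz,zx$. It is empty if its interior contains no point of $P$.

In the example $a,b,c,d$, the triangles $abd,bcd,cad$ are empty and $abc$ is not.

**Definition (containing and covering).** A triangulation $T$ contains $\Delta(x,y,z)$ if $xy$, $yz$, $zx$ are edges of $T$. A family of triangulations of $P$ covers all the empty triangles of $P$ if each empty triangle is contained in at least one member. We write $\tau(P)$ for the smallest size of such a family.

Containing is a condition on edges only: the triangulation of $\{a,b,c,d\}$ contains all four triangles, including the non-empty triangle $abc$. It covers all empty triangles, so $\tau=1$ for this set. For the corners of a square, all four triangles are empty and each triangulation contains two of them, so $\tau=2$.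

The number $\tau(P)$ is always finite. The three edges of one triangle form a plane graph, which extends to a triangulation, so
$$\tau(P)\le \#\{\text{empty triangles of }P\}\le\binom n3. \tag{1}$$

How small can $\tau(P)$ be when $P$ has $n$ points? The paper "On Edge-Disjoint Empty Triangles of Point Sets" (http://www.cglab.ca/~lfbarba/publications/EdgeDisjTriangOct2011.pdf) contains the following statement.

**Conjecture.** At least $\Omega(n\log n)$ triangulations are needed to cover all the empty triangles of any point set with $n$ points. That is, there is an absolute constant $c>0$ such that for every sufficiently large $n$ and every set $P$ of $n$ points in general position, $\tau(P)\ge c\,n\log n$.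

We shall prove that it is false.

**Theorem 1.** For every $n\ge 3$ there is a set $P$ of $n$ points in general position and a family of fewer than $200n$ triangulations of $P$ covering all empty triangles of $P$.

Given any $c>0$, we have $200n<c\,n\log n$ for all large $n$. So the conjectured inequality fails for every sufficiently large $n$, whatever the constant $c$. The linear order is the right one for the minimum, and the maximum can be located as well.

**Theorem 2.** For every $n\ge3$,
$$\frac n4-\frac18<\min_{|P|=n}\tau(P)<200\,n,$$
so the minimum is $\Theta(n)$. Moreover $\max_{|P|=n}\tau(P)=\Theta(n^3)$.

## 2. Small sets and points in convex position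

For $n=3$ we have $\tau=1$. For $n=4$ the two cases above give $\tau=1$ (one point inside) and $\tau=2$ (convex position). For five points in convex position all ten triangles are empty, and the pentagon has five triangulations, each consisting of three triangles. The next proposition shows that all five are needed. It will serve twice more: to discard a natural construction, and to find the maximum of $\tau$.

Let $N=2k+1\ge3$ and let $Q$ be $N$ points in convex position, numbered $0,\dots,N-1$ around the hull. Three of them cut the cyclic order into three gaps, which are positive integers with sum $N$. Call the triple **central** if all three gaps are at most $k$. For $N=5$ the central triples are those with gaps $1,2,2$ in some order, and there are five of them.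

**Proposition 3.** Let $Q\subseteq P$ consist of $N=2k+1$ points in convex position. Then exactly $N(N^2-1)/24$ triples of $Q$ are central, and no triangulation of $P$ contains two different central triangles.

**Proof.** First we count. A non-central triple has a gap of at least $k+1$, and only one, since two would sum to more than $N$. Let $x$ be the vertex at which this long gap ends, in the cyclic order. The other two gaps sum to at most $k$, so the other two vertices are among the $k$ points following $x$. Conversely, $x$ and any two of the $k$ points following it form a triple whose gap ending at $x$ is at least $N-k=k+1$. So there are $N\binom k2$ non-central triples, and the number of central ones is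
$$\frac{(2k+1)(2k)(2k-1)}6-\frac{(2k+1)k(k-1)}2=(2k+1)k\cdot\frac{(4k-2)-(3k-3)}{6}=\frac{(2k+1)k(k+1)}6=\frac{N(N^2-1)}{24}.$$

Now let $D\ne D'$ be central triangles contained in one triangulation, so that their edges do not cross. Some vertex $x$ of $D'$ is not a vertex of $D$. It lies strictly inside the arc cut off by some side $ab$ of $D$, on the side away from the third vertex of $D$. If a vertex $y$ of $D'$ lay outside the closed arc from $a$ to $b$, then $x$ and $y$ would lie strictly on different sides of $ab$ in the cyclic order, and $xy$ would cross $ab$. So all vertices of $D'$ lie in this closed arc, whose length is a gap of $D$ and hence at most $k$. Then $D'$ has a gap of at least $N-k=k+1$, a contradiction. $\square$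

For the convex pentagon this gives $\tau\ge5$. The five triangulations suffice because every triangle extends to a triangulation, so $\tau=5$.

## 3. What counting faces gives

The most direct way to bound $\tau$ from below is to divide the number of empty triangles by the number that one triangulation can contain. This proves the lower bound of Theorem 2, and it also shows where a proof of the conjecture by counting has to stop.

**Lemma 4.** An empty triangle contained in a triangulation $T$ is a bounded face of $T$. Hence $T$ contains at most $2n-5$ empty triangles.

**Proof.** Suppose an edge $e$ of $T$ meets the interior of the empty triangle $D$ at a point $x$. Follow $e$ from $x$ in both directions. Neither endpoint of $e$ is in the interior of $D$, so $e$ reaches the boundary of $D$ both ways. If it does so at a relative interior point $w$ of a side, then $w$ is not an endpoint of $e$, since by general position no point of $P$ is interior to a side. So $e$ crosses that side, which is impossible in $T$. Hence $e$ reaches the boundary both times at vertices of $D$, and these are the endpoints of $e$, since $e$ passes through no third point of $P$. Then $e$ is a side of $D$ and does not meet the interior, a contradiction. So the interior of $D$ meets no edge and no vertex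 of $T$, and its boundary consists of edges of $T$; it is a bounded face. The number of bounded faces is $2n-2-h\le 2n-5$, because $h\ge3$. $\square$

**Lemma 5** (a bound due to Katchalski and Meir)**.** $P$ has at least $\binom{n-1}2$ empty triangles.

**Proof.** Rotate so that the $x$-coordinates are distinct, and let $p_1,\dots,p_n$ be the order from left to right. For $i\le n-2$ sort the $n-i$ points $p_{i+1},\dots,p_n$ radially around $p_i$; they all lie in an open half-plane bounded by a vertical line through $p_i$. Two radially consecutive points form with $p_i$ an empty triangle: a point of $P$ in its interior would lie to the right of $p_i$ and inside the open sector between two consecutive directions, and there is none. This gives $n-i-1$ empty triangles with leftmost vertex $p_i$. Different $i$ give different triangles, and $\sum_{i=1}^{n-2}(n-i-1)=\binom{n-1}2$. $\square$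

**Lower bound of Theorem 2.** Dividing, and noting $4n-10>0$,
$$\tau(P)\ge\frac{\binom{n-1}{2}}{2n-5}=\frac{n^2-3n+2}{4n-10}=\frac n4-\frac18+\frac{3/4}{4n-10}>\frac n4-\frac18 .\tag{2}$$
The middle equality is checked by expanding $\left(\frac n4-\frac18\right)(4n-10)=n^2-3n+\frac54$.

**Remark.** A theorem of Bárány and Füredi (Empty simplices in Euclidean space, Canad. Math. Bull. 30 (1987)) states that every $n$-point set in general position has at least $n^2-O(n\log n)$ empty triangles. The same division then gives $\tau(P)\ge n/2-O(\log n)$.

To reach $n\log n$ by this division one would need order $n^2\log n$ empty triangles in every set. The sets of Theorem 1 do not have that many: by Lemma 4, a set with $\tau(P)<200n$ has fewer than $200n(2n-5)<400n^2$ empty triangles. So let us turn to constructing sets with small $\tau$.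

## 4. Packings instead of triangulations

It is inconvenient to build whole triangulations. The next lemma lets us list only the triangles that matter.

**Definition (packing).** A packing is a set of triangles with vertices in $P$ whose interiors are pairwise disjoint.

For a convex quadrilateral $abcd$, the triangles $abc$ and $acd$ form a packing, while $abc$ and $abd$ do not. The triangles in a packing need not be empty.

**Lemma 6.** For every packing there is a triangulation of $P$ that contains all its triangles. Hence, if all empty triangles of $P$ lie in the union of $t$ packings, then $\tau(P)\le t$.

**Proof.** It suffices to show that no two edges of triangles in the packing cross; then they form a plane graph, which extends to a triangulation. Suppose edges $e$ of $D$ and $e'$ of $D'$ cross at $x$. Edges of one triangle do not cross, so $D\ne D'$. Crossing edges lie on different lines, by general position. Near $x$, $D$ contains a half-disc centered at $x$ bounded by $e$, and $D'$ contains one bounded by $e'$. Two half-discs at $x$ bounded by different lines have overlapping interiors, so $D$ and $D'$ have overlapping interiors, a contradiction. $\square$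

## 5. Empty triangles in an integer grid

Points on a grid are far from general position, but a triangle with no lattice point inside is severely restricted. We first describe this restriction, and perturb afterwards.

Let $R=\lceil\sqrt n\rceil\ge2$ and $S=R-1$, so $S\ge1$, $S^2<n$ and $n\le R^2$. Let $P_0$ be the first $n$ points of $\{0,\dots,S\}^2$ in row order: the full rows $y=0,\dots,\rho-1$, then possibly an initial piece of row $y=\rho$. At each integer height, the convex hull of $P_0$ contains no lattice points other than those of $P_0$, so
$$P_0=\operatorname{conv}(P_0)\cap\mathbb Z^2.\tag{3}$$

A nonzero integer vector is primitive if its coordinates have greatest common divisor $1$. Let $u=(1,R)$. No nonzero integer vector of sup-norm at most $S$ is parallel to $u$: a vector $(a,Ra)$ with integer $a\neq0$ has second coordinate of absolute value at least $R>S$. Let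
$$V=\{v\in\mathbb Z^2:\ v\text{ primitive},\ \|v\|_\infty\le S,\ \det(v,u)>0\}.$$
Exactly one of $v,-v$ is in $V$, for each primitive $v$ with $\|v\|_\infty\le S$. For $R=3$, $u=(1,3)$, we get eight vectors: $(1,0),(0,-1),(1,1),(1,-1)$ of sup-norm $1$, and $(2,1),(2,-1),(1,2),(1,-2)$ of sup-norm $2$.

For $v\in V$ and $i\in\mathbb Z$ let $L_i=\{z:\det(v,z)=i\}$. Consecutive lines are at distance $1/|v|$, where $|v|$ is the Euclidean length, and $L_{i+1}$ lies on the side of $L_i$ to which $u$ points. Since $v$ is primitive, $L_i\cap\mathbb Z^2=\{z_k:k\in\mathbb Z\}$ with $z_k=a_i+kv$ for some lattice point $a_i$. By (3), $L_i\cap P_0=\{z_k:k\in I_i\}$ with $I_i$ an interval of integers (possibly empty). All coordinates are between $0$ and $S$, so $(|I_i|-1)\|v\|_\infty\le S$, that is,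
$$|I_i|\le N_v:=\Bigl\lfloor \frac S{\|v\|_\infty}\Bigr\rfloor+1\le R.\tag{4}$$
For $R=3$ we have $N_v=3$ for the four vectors of norm $1$ and $N_v=2$ for the others.

Recall Pick's theorem: a lattice polygon with $\alpha$ interior and $\beta$ boundary lattice points has area $\alpha+\beta/2-1$.

**Lemma 7.** Let $p,q,r\in P_0$ be non-collinear and suppose that the interior of triangle $pqr$ contains no lattice point. After relabeling, there are $v\in V$, $m\ge1$, $h\ge 1$ and $i$ with $q,r\in L_i$, $r=q+mv$ and $p\in L_{i+h}\cup L_{i-h}$, where $h=1$ or $(m,h)=(2,2)$.

**Proof.** For each side of the triangle, name its endpoints $q,r$ so that $r-q=mv$ with $v\in V$ and $m\ge1$; then $p$ lies on $L_{i\pm h}$ for some $h\ge1$. The area is $\frac12|\det(mv,p-q)|=\frac12mh$. If no side contains a lattice point besides its endpoints, Pick's theorem gives area $\frac32-1=\frac12$, so $mh=1$ and $h=1$ for every side. Otherwise choose a side with $m\ge2$, and suppose $h\ge2$. The line parallel to $v$ next to $L_i$ on the side of $p$ meets the interior of the triangle in an open segment of length $m(1-\frac1h)|v|$. An open segment on this lattice line of length more than $|v|$ contains a lattice point, so $m(1-\frac1h)\le1$, which is $(m-1)(h-1)\le1$. Since $m,h\ge2$, we get $m=h=2$.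 $\square$

Both cases occur among lattice triangles: $(0,0),(m,0),(0,1)$ has $h=1$, and $(0,0),(2,0),(0,2)$ has $m=h=2$ for each side and, by Pick, no interior lattice point ($\text{area }2=\alpha+3-1$).

So the triangles of interest live in a strip between nearby parallel lattice lines. There are $n$ points but only about $N_v$ on each line of direction $v$, and strips of one direction that are far enough apart can be treated in the same packing. This suggests spending a number of triangulations on direction $v$ that depends on $N_v$ alone.

## 6. Perturbing along one direction, and visible pairs

We now move the grid points slightly in direction $u$ and find out what the lattice lines must look like afterwards.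

Let $g:P_0\to\mathbb R$ be any function. For $p\in P_0$ put $\tilde p=p+\varepsilon g(p)u$, with $\varepsilon>0$ so small that the following hold.

* (i) For all non-collinear $p,q,r\in P_0$, the triples $\tilde p\tilde q\tilde r$ and $pqr$ have the same orientation.
* (ii) All displacements are less than $\eta$, where $4\eta=\min_{v\in V}1/|v|$.

Condition (i) asks that finitely many nonzero determinants keep their signs, so both hold for small $\varepsilon$. Since $(1,0)\in V$, we have $\eta\le\frac14$, so the points $\tilde p$ are distinct. Let $P$ be the set of all $\tilde p$, and $\tilde L_i\subset P$ the set of perturbed points of $L_i\cap P_0$.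

**Coordinates on a line.** Fix $v$ and $i$, and put $h(k)=g(z_k)$. The affine map $(x,y)\mapsto a_i+xv+\varepsilon yu$ sends $(k,h(k))$ to $\tilde z_k$. It is bijective and preserves orientation, because $\det(v,u)>0$. We use $(x,y)$ as coordinates in the plane and identify $k\in I_i$ with the point $(k,h(k))$; "above" and "below" refer to the $y$-direction, that is, to $u$. A point is above a non-vertical line exactly when it is to the left of this line directed by increasing $x$.

**Fact (A).** Every point of $\tilde L_j$ with $j>i$ lies strictly above every line through two points of $\tilde L_i$; with $j<i$ it lies strictly below. Indeed, let $k<k'$ in $I_i$ and $p\in L_j\cap P_0$. Then $\det(z_{k'}-z_k,p-z_k)=(k'-k)(j-i)$, so $p$ is left of the directed line $z_kz_{k'}$ if $j>i$ and right of it if $j<i$. By (i) the same is true of $\tilde p$ and the directed line $\tilde z_k\tilde z_{k'}$.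

**Fact (B).** For $i\le j$ let $\Sigma_{i,j}=\{z:i\le\det(v,z)\le j\}$. If $j<i'$, the slabs $\Sigma_{i,j}$ and $\Sigma_{i',j'}$ are at distance at least $1/|v|\ge4\eta>2\eta$, so their open $\eta$-neighborhoods are disjoint. These neighborhoods are convex, and by (ii) the one of $\Sigma_{i,j}$ contains $\tilde L_i,\dots,\tilde L_j$ and their convex hull.

**Definition (visible pairs).** Let $K\subseteq I_i$. A pair $k<k'$ in $K$ is top-visible in $K$ if all $l\in K$ with $k<l<k'$ lie below the segment $kk'$, and bottom-visible in $K$ if all of them lie above it.

For instance, if $h(0)=0,\ h(1)=1,\ h(2)=\frac1{10}$, the pair $(0,2)$ is bottom-visible in $\{0,1,2\}$ and not top-visible. Consecutive pairs are both.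

**Lemma 8.** Suppose $P$ is in general position, and let $\tilde p\tilde q\tilde r$ be an empty triangle of $P$. Then for some $v\in V$ and $i$ one of the following holds.

* $p,q,r\in L_i$.
* After relabeling, $q=z_k$ and $r=z_{k'}$ with $k<k'$ in $I_i$, and $p\in L_{i+h}$ or $p\in L_{i-h}$, where $h=1$ or $h=k'-k=2$. The pair $(k,k')$ is top-visible in $I_i$ if $p\in L_{i+h}$, and bottom-visible in $I_i$ if $p\in L_{i-h}$.

**Proof.** If $p,q,r$ are collinear, the first case holds, with $v$ the vector of $V$ parallel to their line. Let $p,q,r$ be non-collinear. A point $z\in P_0$ in the interior of $pqr$ is on no line through two of $p,q,r$, so by (i) $\tilde z$ would be in the interior of $\tilde p\tilde q\tilde r$, which is empty. So the interior of $pqr$ contains no point of $P_0$, and by (3) no lattice point. Lemma 7 gives $v$, $i$, $h$ and $q=z_k$, $r=z_{k'}$ with $m=k'-k$.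

It remains to prove visibility. Let $k<l<k'$ and $z=z_l$; it is in $P_0$ because $I_i$ is an interval. On the line $L_i$, $z$ lies strictly between $q$ and $r$, so $z$ is on the same side of line $pq$ as $r$, and on the same side of line $pr$ as $q$. By (i), the same holds with tildes, so $\tilde z$ lies in the open sector at $\tilde p$ spanned by $\tilde q$ and $\tilde r$. It is not in the interior of the triangle and, by general position, not on line $\tilde q\tilde r$. Hence it is on the side of line $\tilde q\tilde r$ opposite to $\tilde p$. If $p\in L_{i+h}$, then $\tilde p$ is above this line by Fact (A), so $\tilde z$ is below it; this is top-visibility. If $p\in L_{i-h}$, everything is reversed. $\square$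

**Bending every line into a convex arc.** A simple choice is $g(x,y)=x^2+y^2$. Along every lattice line, $g(a_i+kv)$ is a quadratic polynomial in $k$ with leading coefficient $|v|^2>0$. So each $\tilde L_i$ lies on a strictly convex arc, and $P$ is in general position (use (i) for non-collinear originals). But take $n=R^2$ with $R$ odd and look at the bottom row. By Fact (B) for $v=(1,0)$, a triangle with three vertices in the perturbed bottom row contains no point of another row; and it contains no further point of its own row, since that row is in convex position. So all these triangles are empty, and by Proposition 3 with $N=R$, $\tau(P)\ge R(R^2-1)/24=(n^{3/2}-n^{1/2})/24$. For large $n$ this is much more than $n\log n$. The construction fails because a single bent line, with only $\sqrt n$ points, already needs a number of triangulations cubic in its size.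

So the bending must leave few visible pairs from above and from below on every line, and it must do so for all directions $v$ at once.

## 7. Bending by binary digits

Suppose that on a line we raise the points with odd index $k$ high over those with even index. Then an even pair has an odd point above it, and cannot be top-visible. Repeating this inside the odd points and inside the even points, on smaller and smaller scales, leaves few visible pairs. This is a Horton-type set. To achieve it for all directions simultaneously, note that for primitive $v$ the residue of $k$ modulo $2^t$ corresponds exactly to the residue of the lattice point $a_i+kv$ modulo $2^t$. So a height function built from the binary digits of the coordinates of the point serves every direction at once.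

Choose $B$ with $2^B\ge R$. For integers $0\le x,y<2^B$ with binary digits $x_j,y_j\in\{0,1\}$ ($0\le j\le B-1$, $j=0$ the units digit) put
$$f(x,y)=\sum_{j=0}^{B-1}c_j(x_j+2y_j),\qquad c_j=M^{-j},\quad M=3R+1.\tag{5}$$
From now on $g=f$ in Section 6, and $P$ is the resulting set.

For $R=3$, $B=2$: $M=10$ and $f(x,y)=X(x)+2X(y)$ with $X(0)=0$, $X(1)=1$, $X(2)=\frac1{10}$. The bottom row has heights $0,1,\frac1{10}$, the diagonal $(0,0),(1,1),(2,2)$ has heights $0,3,\frac3{10}$, and the antidiagonal $(0,2),(1,1),(2,0)$ has heights $\frac2{10},3,\frac1{10}$. In each case the middle point is raised.

Fix $v\in V$ and $i$, and write $I=I_i$, $z_k=a_i+kv$, $h(k)=f(z_k)$.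

**Definition (class).** A class of level $j$ is a nonempty set $K=\{k\in I:k\equiv r\bmod 2^j\}$ for some $r$.

Since $I$ is an interval, $K$ consists of consecutive terms of a progression with difference $2^j$. If $|K|\ge2$, then $K$ is the disjoint union of two classes of level $j+1$ (every other element), both nonempty and of size at most $\lceil|K|/2\rceil$. The set $I$ itself is a class of level $0$. For $I=\{0,\dots,7\}$ the classes of level $1$ are $\{0,2,4,6\}$ and $\{1,3,5,7\}$; those of level $2$ are $\{0,4\},\{2,6\},\{1,5\},\{3,7\}$.

**Lemma 9.** If $|K|\ge2$, its two subclasses can be named $K^+,K^-$ so that all points of $K^+$ are higher than all points of $K^-$; every line through two points of $K^+$ passes strictly above every point of $K^-$; and every line through two points of $K^-$ passes strictly below every point of $K^+$.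

**Proof.** Let $K$ have level $j$ and put $\delta_j=3\sum_{j<l\le B-1}c_l$. Summing the geometric series,
$$\delta_j<\frac{3c_j}{M-1}=\frac{c_j}R.\tag{6}$$

**Step 1: compare digits.** The purpose is to see which digits of $z_k$ vary in $K$. Some coordinate of the primitive vector $v$ is odd, so $2^t$ divides both coordinates of $(k-k')v$ if and only if $2^t$ divides $k-k'$. That is,
$$z_k\equiv z_{k'}\pmod{2^t}\iff k\equiv k'\pmod{2^t}.$$
Hence all $z_k$ with $k\in K$ agree in the digits below level $j$. Within one subclass they also agree in the digit pair $(x_j,y_j)$. For $k,k'$ in different subclasses, $z_k\not\equiv z_{k'}$ modulo $2^{j+1}$, so the digit pairs at level $j$ differ (in particular $j<B$). The map $(x,y)\mapsto x+2y$ is injective on $\{0,1\}^2$, with values $0,1,2,3$. So the two subclasses have different values of $x_j+2y_j$; let $K^+$ be the one with the larger value.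

**Step 2: estimate heights.** Two points of one subclass differ only in digits of level greater than $j$, and $x_l+2y_l\in[0,3]$, so $|h(k)-h(k')|\le\delta_j$. For $k^+\in K^+$ and $k^-\in K^-$ the level-$j$ contributions differ by at least $c_j$ and the later ones by at most $\delta_j$, so $h(k^+)-h(k^-)\ge c_j-\delta_j>0$. This is the first assertion.

**Step 3: follow a line.** Let $k_1,k_2\in K^+$ be distinct and $k_0\in K^-$. The line through $k_1,k_2$ has slope at most $\delta_j$ in absolute value, as $|k_1-k_2|\ge1$. Also $|k_1-k_0|\le|I|-1\le R-1$. So the height of the line at abscissa $k_0$ is at least
$$h(k_1)-(R-1)\delta_j\ge h(k_0)+c_j-\delta_j-(R-1)\delta_j=h(k_0)+c_j-R\delta_j>h(k_0)$$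
by (6). For two points $k_1,k_2\in K^-$ and $k_0\in K^+$ the height of the line at $k_0$ is, in the same way, at most $h(k_1)+(R-1)\delta_j\le h(k_0)-c_j+R\delta_j<h(k_0)$. $\square$

**General position of $P$.** If $p,q,r\in P_0$ are non-collinear, so are $\tilde p,\tilde q,\tilde r$ by (i). If they are collinear, they lie on one line $L_i$ for some $v\in V$. Take the smallest class $K$ containing their three indices. They are not all in $K^+$ nor all in $K^-$, so two are in one of these and the third in the other. By Lemma 9 the third is not on the line of the first two. So $P$ is in general position, and Lemma 8 applies.

**Definition (chains).** The top chain of a class $K$ is $K^{(0)}=K$, $K^{(s+1)}=(K^{(s)})^+$, continued as long as $|K^{(s)}|\ge2$. The bottom chain is defined with $^-$ in place of $^+$.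

Write $\lambda(m)=\lceil\log_2m\rceil$. Since $|K^{(s)}|\le\lceil|K|/2^s\rceil$, a member with at least two elements has $|K|>2^s$, so $s\le\lambda(|K|)-1$. Thus
$$\text{at most }\lambda(|K|)\text{ members of each chain of }K\text{ have at least two elements.}\tag{7}$$

As an example take $R=8$ and the bottom row, so $I=\{0,\dots,7\}$, $M=25$ and $h(k)=k_0+\frac{k_1}{25}+\frac{k_2}{625}$ in terms of the binary digits of $k$. The top chain is $I,\{1,3,5,7\},\{3,7\},\{7\}$ and the bottom chain is $I,\{0,2,4,6\},\{0,4\},\{0\}$. The pair $(3,7)$ is top-visible: its heights are $1.04$ and $1.0416$, while the points $4,5,6$ have heights $0.0016$, $1.0016$, $0.0416$. The pair $(1,5)$ is not, since its heights are $1$ and $1.0016$ and point $3$ is higher. The next lemma says that the top-visible pairs are among the $7+3+1=11$ consecutive pairs in members of the top chain, out of $28$ pairs.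

**Lemma 10.** A top-visible (bottom-visible) pair in a class $K$ is a pair of consecutive elements of some member $K^{(s)}$ of the top (bottom) chain of $K$. In particular, if $K=I$ then $k'-k=2^s$.

**Proof.** The two cases are mirror images, so consider a top-visible pair $k<k'$. If $k,k'$ are consecutive in $K$, take $s=0$. Otherwise, with $j$ the level of $K$, $k'-k\ge2\cdot2^j$, and we show that both are in $K^+$. Elements of $K$ alternate between the two subclasses.

Suppose $k,k'\in K^-$. Then $k+2^j$ is in $K^+$ and lies strictly between them, and by Lemma 9 the line $kk'$ passes below it. So it is above the segment $kk'$, against top-visibility.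

Suppose $k\in K^-$ and $k'\in K^+$. Then $(k'-k)/2^j$ is odd, so $k'-k\ge3\cdot2^j$. Put $l=k+2^j\in K^+$, so $k<l<k'$. By Lemma 9 the line $lk'$ passes strictly above $k$. The lines $lk'$ and $kk'$ meet at $k'$, and at abscissa $k$ the first is higher; so it is higher at all abscissas less than $k'$, in particular at $l$. Thus $l$ is above the segment $kk'$, a contradiction. If $k\in K^+$ and $k'\in K^-$, the same argument works with $l=k'-2^j$.

So $k,k'\in K^+$, and the pair is top-visible in $K^+$, since $K^+\subset K$. Repeat with $K^+$ in place of $K$; the sets shrink, so the process ends with a consecutive pair of some $K^{(s)}$. If $K=I$, then $K^{(s)}$ is a class of level $s$, and its consecutive elements differ by $2^s$. $\square$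

## 8. Fans, and the triangles on a single line

The visible pairs are now organized into $O(\log)$ chain members. We next turn each chain member, together with an apex, into a packing.

**Lemma 11 (fans).** Let $k_0<k_1<\dots<k_m$ be points of the line ($m\ge1$), and let $b$ be a point strictly below all lines through two of them, or strictly above all of them. Then the triangles $bk_rk_{r+1}$, $0\le r<m$, form a packing, called a fan. Moreover, for $r<t<r'$ the point $k_t$ lies in the open sector at $b$ spanned by $k_r$ and $k_{r'}$.

**Proof.** Suppose $b$ is below. For $r<r'$, $b$ is to the right of the line directed from $k_r$ to $k_{r'}$, so the triple $(b,k_r,k_{r'})$ is clockwise. Let $\theta_r$ be the clockwise angle from the direction $k_0-b$ to $k_r-b$, with $\theta_0=0$. Applying this with the pair $(0,r)$ gives $\theta_r\in(0,\pi)$ for $r\ge1$. For $1\le r<r'$ the difference $\theta_{r'}-\theta_r$ is in $(-\pi,\pi)$ and has positive sine, so $\theta_r<\theta_{r'}$. Hence $0=\theta_0<\theta_1<\dots<\theta_m<\pi$. The interiors of the triangles $bk_rk_{r+1}$ lie in disjoint open sectors, and the last assertion is clear. If $b$ is above, replace clockwise by counterclockwise. $\square$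

For example, in the row with heights $0,1,\frac1{10}$, a point $b$ of a lower row gives with the pairs $(0,1),(1,2)$ of $I$ a fan of two triangles, and with the single pair $(0,2)$ of $\{0,2\}$, the second member of the bottom chain, a fan of one triangle.

**Lemma 12.** Let $K$ be a class with $|K|=m$. All triangles with vertices in $K$ having no point of $K$ in their interior are covered by at most $3m\lambda(m)$ packings of triangles with vertices in $K$.

**Proof.** We use induction on $m$. For $m\le2$ there are no triangles. Let $m\ge3$.

**Step 1: triangles inside one subclass.** The aim is to treat $K^+$ and $K^-$ at the same time. By Lemma 9 all points of $K^+$ are higher than all points of $K^-$, so their convex hulls are disjoint. By induction each has its packings, and the union of the $s$-th packing for $K^+$ with the $s$-th for $K^-$ is again a packing. Both subclasses have at most $\lceil m/2\rceil$ elements, and $\lceil m/2\rceil\le\frac{2m}3$ for $m\ge3$. (For even $m$ this is clear; for odd $m$ it says $3(m+1)\le4m$.) So the number of packings used is at most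
$$3\lceil m/2\rceil\,\lambda(\lceil m/2\rceil)\le3\cdot\frac{2m}3\,\lambda(m)=2m\lambda(m).$$

**Step 2: mixed triangles.** The aim is to show that each of them belongs to a fan over a chain member. Let $b\in K^-$ and $k<k'$ in $K^+$, where triangle $bkk'$ has no point of $K$ in its interior. By Lemma 9, $b$ is strictly below all lines through two points of $K^+$. Suppose some $l\in K^+$ with $k<l<k'$ were below the segment $kk'$. Then $l$ is on the same side of line $kk'$ as $b$, and by Lemma 11 it is in the open sector at $b$ spanned by $k$ and $k'$. So it would be in the interior of the triangle, a contradiction. Hence $(k,k')$ is bottom-visible in $K^+$, and by Lemma 10 it is a consecutive pair of a member of the bottom chain of $K^+$. For each $b\in K^-$ and each member of this chain with at least two elements, take the fan from $b$ over the consecutive pairs of that member. By (7) this is at most $|K^-|\lambda(|K^+|)$ packings, and they cover all mixed triangles with two vertices in $K^+$.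

Mixed triangles with apex $b\in K^+$ and two vertices in $K^-$ are treated in the mirrored way. Here $b$ is strictly above all lines through two points of $K^-$, the base is top-visible in $K^-$, and the fans are taken over the top chain of $K^-$. Together the mixed triangles need at most
$$|K^-|\lambda(|K^+|)+|K^+|\lambda(|K^-|)\le m\lambda(m)$$
packings. The total is at most $3m\lambda(m)$. $\square$

**A single line is not enough.** One might now take for the whole point set one perturbed row with $n$ points (the bottom row for $R=n$). Lemma 12 covers its empty triangles with at most $3n\lambda(n)$ triangulations. This is a great improvement over convex arcs, but it has exactly the order $n\log n$ of the conjecture, so it does not refute it. In the estimate, each of the $n$ apexes pays for up to $\lambda(n)$ fans, one for each chain member. The grid distributes the points over short lines in many directions. There the logarithm becomes $\log N_v$, which is bounded for most directions, and we shall see that it disappears in the sum.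

## 9. All packings for one direction

We collect what has been proved. By Lemma 8 and Lemma 10 (with $K=I_i$, so that $m=k'-k=2^s$), every empty triangle of $P$ is, for some $v\in V$ and some $i$, of one of these types:

* type (1): apex on $\tilde L_{i+1}$ or $\tilde L_{i-1}$, base a consecutive pair in some member $K^{(s)}$ of the top chain (for $i+1$) or bottom chain (for $i-1$) of $I_i$;
* type (2): apex on $\tilde L_{i+2}$ or $\tilde L_{i-2}$, base a consecutive pair in $K^{(1)}$ of the top or bottom chain of $I_i$, respectively, since here $2^s=2$;
* type (3): all three vertices in $\tilde L_i$.

**Proposition 13.** For each $v\in V$, at most $10N_v\lambda(N_v)$ packings cover all empty triangles of types (1), (2), (3) for $v$.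

**Proof.** Let $N=N_v$; since $\|v\|_\infty\le S$, we have $N\ge2$. By (4), every $\tilde L_i$ has at most $N$ points.

**Step 1: type (1).** The aim is to use one packing for many lines simultaneously. For each sign $\sigma=\pm1$, each $c\in\{0,1\}$, each $0\le s<\lambda(N)$ and each $1\le t\le N$, consider all $i\equiv c\pmod2$. For each such $i$ take the fan from the $t$-th point of $\tilde L_{i+\sigma}$ over the consecutive pairs of $K^{(s)}$ in the top chain ($\sigma=1$) or bottom chain ($\sigma=-1$) of $I_i$, whenever this point and such pairs exist. By Fact (A) the apex is strictly on one side of all lines through two points of $\tilde L_i$, so Lemma 11 applies and each fan is a packing. The fan for $i$ lies in the $\eta$-neighborhood of the slab between $L_i$ and $L_{i+\sigma}$. For different $i\equiv c\pmod 2$ these slabs are separated by at least one step, so by Fact (B) the fans are disjoint. The union over $i$ is therefore a packing. By (7), all chain members with at least two elements have index $s<\lambda(N)$, so all triangles of type (1) are covered. The number of packings is $2\cdot2\cdot\lambda(N)\cdot N=4N\lambda(N)$.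

**Step 2: type (2).** We do the same with apex on $\tilde L_{i+2\sigma}$, $s=1$, and $i\equiv c\pmod3$, $c\in\{0,1,2\}$. The slabs between $L_i$ and $L_{i+2\sigma}$ for different such $i$ are again at distance at least $1/|v|$, and Facts (A) and (B) apply. This gives $2\cdot3\cdot N=6N$ packings. They are needed only if some line has two points of index difference $2$, hence three points, so only if $N\ge3$. Then $\lambda(N)\ge2$, and $6N\le3N\lambda(N)$.

**Step 3: type (3).** Such a triangle is empty in $P$, so it has no point of $\tilde L_i$ in its interior. Lemma 12 with $K=I_i$ covers these by at most $3N\lambda(N)$ packings for each $i$. By Fact (B) the convex hulls of the sets $\tilde L_i$ are pairwise disjoint, so for each index the packings with that index for all $i$ can be united. This gives at most $3N\lambda(N)$ packings.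

The total is at most $(4+3+3)N\lambda(N)=10N\lambda(N)$. $\square$

## 10. Summing over the directions

**Proof of Theorem 1.** By Proposition 13 and Lemma 6 it remains to bound $\sum_{v\in V}10N_v\lambda(N_v)$. We group the directions by $s=\|v\|_\infty$, $1\le s\le S$.

There are $8s$ integer vectors of sup-norm $s$, and $V$ contains at most one of each pair $\pm v$, so at most $4s$ vectors of $V$ have norm $s$. For these, since $S/s\ge1$,
$$N_v=\lfloor S/s\rfloor+1\le\frac{2S}s .$$
For integers $k\ge1$ we have $\lceil\log_2(k+1)\rceil=\lfloor\log_2k\rfloor+1$: if $2^a\le k<2^{a+1}$, then $2^a<k+1\le2^{a+1}$. With $k=\lfloor S/s\rfloor$ this gives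
$$\lambda(N_v)\le1+\log_2\frac Ss .$$
Hence the number of triangulations is at most
$$\sum_{s=1}^S4s\cdot10\cdot\frac{2S}s\Bigl(1+\log_2\frac Ss\Bigr)=80S\sum_{s=1}^S\Bigl(1+\log_2\frac Ss\Bigr)=80S\Bigl(S+\log_2\frac{S^S}{S!}\Bigr).\tag{8}$$
This is where the logarithm disappears: the number of directions of norm $s$ grows like $s$, the line length decreases like $S/s$, and what remains is the sum of $\log_2(S/s)$ over $s\le S$, which is only linear in $S$. Indeed $e^S\ge S^S/S!$, by the exponential series, so $\log_2(S^S/S!)\le S\log_2e$. Since $\log_2e<1.45$ and $S^2<n$, (8) is at most
$$80(1+\log_2e)\,S^2<200\,S^2<200\,n .$$
So fewer than $200n$ triangulations of $P$ cover all empty triangles of $P$. $\blacksquare$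

The upper bound on the minimum in Theorem 2 is Theorem 1, and the lower bound is (2).

## 11. The maximum of $\tau$

**Proof of the last assertion of Theorem 2.** The upper bound $\tau(P)\le\binom n3$ is (1). For the lower bound let $n\ge4$, let $P$ be $n$ points in convex position, and let $n'\in\{n,n-1\}$ be odd, so $n'\ge3$. All triangles of $P$ are empty. Choose $n'$ of the points as $Q$ in Proposition 3. There are $n'(n'^2-1)/24$ central triangles, and no two of them are contained in the same triangulation of $P$. Since every one of them must be covered,
$$\tau(P)\ge\frac{n'(n'^2-1)}{24}\ge\frac{(n-1)\bigl((n-1)^2-1\bigr)}{24}=\frac{n(n-1)(n-2)}{24}=\Omega(n^3).$$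
Hence $\max_{|P|=n}\tau(P)=\Theta(n^3)$. $\blacksquare$
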